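\title{Circle graphs span the four-term quotient of the Hopf algebra of graphs}

\begin{abstract}
Passing from a chord diagram to its intersection graph defines a homomorphism from the Hopf algebra of chord diagrams modulo four-term relations to the Hopf algebra of graphs modulo the four-term relations for graphs. We prove that over a field of characteristic zero this homomorphism is surjective, and we compute the dimension of the space of primitive elements of the target in every degree. A Fourier transform over $\mathbb F_2$ turns the four-term relations into identifications of basis vectors, a normal form for quadratic forms over $\mathbb F_2$ bounds the number of resulting classes, and three families of counting invariants show that intersection graphs already fill this bound.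
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field of characteristic zero.

A \emph{chord diagram} of order $n$ is an oriented circle with $2n$ distinct points on it, split into $n$ pairs called \emph{chords}, considered up to orientation-preserving diffeomorphisms of the circle. Take a diagram with two chords $A$ and $B$, let $b_1,b_2$ be the ends of $B$, remove one end of $A$ and put it back immediately before or immediately after $b_i$; call the result $D_i^-$ or $D_i^+$. The Vassiliev four-term relation is $D_1^--D_1^++D_2^--D_2^+=0$. Let $\mathfrak C=\bigoplus_n\mathfrak C_n$ be the span of chord diagrams modulo these relations, graded by the order. It is a graded Hopf algebra (Bar-Natan): the product of two diagrams is obtained by cutting each circle at a point that is not an end of a chord, concatenating the two arcs and closing up, and the coproduct is $\Delta(D)=\sum_{U}D|_U\otimes D|_{V(D)\setminus U}$, where $U$ runs over the subsets of the set $V(D)$ of chords and $D|_U$ keeps only the chords in $U$.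

Let $\mathfrak G=\bigoplus_n\mathfrak G_n$ be the span of isomorphism classes of simple graphs, graded by the number of vertices. It is a Hopf algebra whose product is disjoint union and whose coproduct is $\Delta(G)=\sum_{U\subset V(G)}G|_U\otimes G|_{V(G)\setminus U}$, where $G|_U$ is the induced subgraph. For an ordered pair $A,B$ of distinct vertices of $G$, let $G'_{AB}$ be obtained from $G$ by toggling the adjacency of $A$ and $B$, let $\tilde G_{AB}$ be obtained from $G$ by toggling the adjacency of $A$ with every neighbor $C\ne A$ of $B$, and let $\tilde G'_{AB}=(\tilde G_{AB})'_{AB}$. Lando's four-term relations for graphs are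
\begin{equation}\label{eq:4T}
G-G'_{AB}=\tilde G_{AB}-\tilde G'_{AB},
\end{equation}
and $\mathfrak F=\bigoplus_n\mathfrak F_n$ denotes the quotient Hopf algebra of $\mathfrak G$ by them. For example, for the triangle $G=K_3$ the graphs $G'_{AB}$ and $\tilde G_{AB}$ are paths $P_3$ on three vertices and $\tilde G'_{AB}$ is an edge with an isolated vertex, so $K_3=2P_3-K_2\cdot\mathrm{pt}$ in $\mathfrak F_3$, where $\mathrm{pt}$ is the graph with one vertex.

The \emph{intersection graph} of a chord diagram has the chords as vertices, two of them adjacent when they cross; graphs that arise in this way are \emph{circle graphs}. Relation \eqref{eq:4T} is the shadow of the relation for diagrams. Indeed, moving an end of $A$ past an end of another chord toggles the adjacency of these two chords. If $G$ is the graph of $D_1^-$, then $D_1^+$ has graph $G'_{AB}$; the move from the position before $b_1$ to the position after $b_2$ passes exactly one end of each other chord crossing $B$ and an even number of ends of every remaining chord, so $D_2^+$ has graph $\tilde G_{AB}$ and $D_2^-$ has graph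 $\tilde G'_{AB}$. Products of diagrams go to disjoint unions and subdiagrams to induced subgraphs, so we obtain a graded Hopf algebra homomorphism $\mathfrak C\to\mathfrak F$. It is not injective: it has a nontrivial kernel starting with order~$7$. The question posed in \cite{summary} is whether it is surjective.

The image $W\subset\mathfrak F$ is the span of the circle graphs, a graded subalgebra. Dually, surjectivity says that a \emph{$4$-invariant}, that is, a linear functional on $\mathfrak F_n$, is determined by its values on circle graphs. All graphs with at most three vertices are circle graphs, so nothing happens in the lowest degrees. But not every graph is a circle graph (Bouchet), and for large $n$ circle graphs are rare: there are at most $(2n)^n$ chord diagrams of order $n$ and at least $2^{\binom n2}/n!$ graphs on $n$ vertices up to isomorphism. This count suggests a negative answer. What it overlooks is the strength of the relations \eqref{eq:4T}: they leave so little of $\mathfrak G_n$ that the circle graphs suffice. Recall that an element $x$ of a Hopf algebra is \emph{primitive}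 if $\Delta(x)=x\otimes1+1\otimes x$. Put
\[
(d_1,\dots,d_5)=(1,1,1,2,3),\qquad d_n=\lfloor 5n/2\rfloor-10\quad(n\ge6),
\]
so that the sequence continues $5,7,10,12,15,\dots$.

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic zero.
\begin{itemize}
\item[(i)] The homomorphism $\mathfrak C\to\mathfrak F$ is surjective.
\item[(ii)] The space of primitive elements of $\mathfrak F_n$ has dimension $d_n$, and
$\sum_n\dim\mathfrak F_n\,x^n=\prod_{n\ge1}(1-x^n)^{-d_n}$.
\end{itemize}
\end{theorem}

We do not rewrite a given graph through circle graphs; the proof is a dimension count. Section~\ref{sec:fourier} constructs a basis of $\mathfrak F_n$ indexed by classes of graphs under an explicit move and reduces the theorem to two inequalities for the part $\mathfrak P_n$ spanned by connected classes: $\dim\mathfrak P_n\le d_n$ and $\dim(\mathfrak P_n\cap W)\ge d_n$. Section~\ref{sec:four} carries out the whole argument for $n=4$. The first inequality is proved in Sections~\ref{sec:linear} and~\ref{sec:upper}, the second in Sections~\ref{sec:invariants}--\ref{sec:lower}.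

\section{A Fourier basis of $\mathfrak F$}\label{sec:fourier}

Fix a set $V$ of $n$ vertices. The product of a four-term relator with a graph is the relator of the disjoint union for the same pair $A,B$, so the relators span an ideal. Hence $\mathfrak F_n$ is the quotient of the vector space with basis the graphs on $V$ by the relators and by the differences of isomorphic graphs.

The graphs on $V$ form the $\mathbb F_2$-vector space $\mathbb F_2^{\binom V2}$; we write $h_{ij}$ for the coordinates of a graph $H$. In this space $G\mapsto G'_{AB}$ is a translation and $G\mapsto\tilde G_{AB}$ is linear. The Fourier transform diagonalizes translations and replaces a linear map by its transpose, so it should turn \eqref{eq:4T} into a relation with two terms. Let $\langle G,H\rangle$ be the number of common edges modulo~$2$, and put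
\begin{equation}\label{eq:fourier}
\bar H=2^{-\binom n2}\sum_G(-1)^{\langle G,H\rangle}G,\qquad\text{so that}\qquad G=\sum_H(-1)^{\langle G,H\rangle}\bar H .
\end{equation}
For instance $\overline{\mathrm{pt}}=\mathrm{pt}$ and $\bar K_2=\frac12(\mathrm{pt}^2-K_2)$.

If $AB$ is an edge of $H$, the \emph{t-move} $(A,B)$ (t for ``transposed'') toggles the adjacency of $B$ with every neighbor $C\ne B$ of $A$. It changes only edges at $B$ other than $AB$, so repeating it undoes it. Graphs related by a sequence of t-moves and isomorphisms are \emph{t-equivalent}, and the equivalence classes are \emph{t-classes}.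

\begin{lemma}\label{lem:basis}
The element $\bar H\in\mathfrak F_n$ depends only on the t-class of $H$, and the elements $\bar H$, one for each t-class of graphs on $n$ vertices, form a basis of $\mathfrak F_n$.
\end{lemma}

\begin{proof}
Fix $A,B$ and let $\varphi$ be the linear involution $G\mapsto\tilde G_{AB}$, which adds the coordinate $BC$ to the coordinate $AC$ for each $C\ne A,B$. Its transpose $\varphi^T$, defined by $\langle\varphi G,H\rangle=\langle G,\varphi^TH\rangle$, is $h_{BC}\mapsto h_{BC}+h_{AC}$; it fixes $h_{AB}$. Write $G'=G'_{AB}$. Substituting $G\mapsto G'$ and $G\mapsto\varphi G$ in the summation gives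
\[
2^{-\binom n2}\sum_G(-1)^{\langle G,H\rangle}\bigl(G-G'-\varphi G+(\varphi G)'\bigr)
=\bigl(1-(-1)^{h_{AB}}\bigr)\bigl(\bar H-\overline{\varphi^TH}\bigr).
\]
The matrix $\bigl((-1)^{\langle G,H\rangle}\bigr)$ is invertible, so the right-hand sides, over all $H$, span the same space as the relators for $(A,B)$. They vanish when $h_{AB}=0$, and when $h_{AB}=1$ they identify $\bar H$ with $\overline{\varphi^TH}$, where $\varphi^TH$ is the result of the t-move $(A,B)$. A permutation $\pi$ of $V$ satisfies $\pi\bar H=\overline{\pi H}$, so the differences $G-\pi G$ span the same space as the differences $\bar H-\overline{\pi H}$. Thus all relations identify vectors of the basis $(\bar H)$, and the quotient has the equivalence classes as a basis.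
\end{proof}

A t-move preserves the partition of $V$ into connected components. Indeed, if the move $(A,B)$ removes an edge $BC$, the edges $BA$ and $AC$ remain, so no component breaks up; the move is an involution, so no two components merge. The move acts inside the component containing $AB$, and therefore a t-class is the same thing as a multiset of connected t-classes. Let $\mathfrak P_n\subset\mathfrak F_n$, $n\ge1$, be the span of the $\bar H$ with $H$ connected; its dimension is the number of connected t-classes on $n$ vertices.

The Hopf structure in the new basis is given by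
\begin{align}
\bar H_1\cdot\bar H_2&=\sum_{H:\ H|_{V_1}=H_1,\ H|_{V_2}=H_2}\bar H,\label{eq:product}\\
\Delta(\bar H)&=\sum_{U\text{ a union of components of }H}\overline{H|_U}\otimes\overline{H|_{V\setminus U}},\label{eq:coproduct}
\end{align}
where in \eqref{eq:product} the $H_i$ are graphs on disjoint sets $V_i$ and $H$ runs over graphs on $V_1\cup V_2$. For \eqref{eq:product}, expand $\bar H_1$ and $\bar H_2$ by the first formula of \eqref{eq:fourier} and each $G_1\sqcup G_2$ by the second, using $\langle G_1\sqcup G_2,H\rangle=\langle G_1,H|_{V_1}\rangle+\langle G_2,H|_{V_2}\rangle$; the sum over $G_1,G_2$ kills every $H$ with other restrictions. For \eqref{eq:coproduct}, fix $U$ in $\Delta(G)$ and sum over the edges of $G$ between $U$ and $V\setminus U$: the result is $0$ if $H$ has an edge between these sets, and the factor $2^{|U||V\setminus U|}$ otherwise, which matches $\binom n2=\binom{|U|}2+\binom{n-|U|}2+|U||V\setminus U|$.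

\begin{proposition}\label{prop:reduction}
\begin{itemize}
\item[(a)] For $n\ge1$ the space of primitive elements of $\mathfrak F_n$ is $\mathfrak P_n$, and $\sum_n\dim\mathfrak F_n\,x^n=\prod_{n\ge1}(1-x^n)^{-\dim\mathfrak P_n}$.
\item[(b)] If $\mathfrak P_n\subset W$ for all $n\ge1$, then $W=\mathfrak F$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:coproduct}, $\bar H$ is primitive for connected $H$. Conversely, by Lemma~\ref{lem:basis} there is a linear map $\sigma\colon\mathfrak F\otimes\mathfrak F\to\mathfrak F$ with $\sigma(\bar H_1\otimes\bar H_2)=\overline{H_1\sqcup H_2}$, and \eqref{eq:coproduct} gives $\sigma\Delta(\bar H)=2^s\bar H$ if $H$ has $s$ components. A primitive $x$ satisfies $\sigma\Delta(x)=2x$, so it is a combination of $\bar H$ with $s=1$. The generating function counts multisets of connected t-classes.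

(b) If $H$ has components $H_1,\dots,H_s$, then by \eqref{eq:product} the product $\bar H_1\cdots\bar H_s\in W$ is $\bar H$ plus elements $\bar H^*$, where $H^*$ is $H$ with some added edges between components and so has fewer components. Induct on $s$.
\end{proof}

Theorem~\ref{thm:main} now follows from the two inequalities
\begin{equation}\label{eq:sandwich}
\dim\mathfrak P_n\le d_n\qquad\text{and}\qquad\dim(\mathfrak P_n\cap W)\ge d_n\qquad(n\ge1),
\end{equation}
which are Propositions~\ref{prop:upper} and~\ref{prop:lower} below. Together they give $\mathfrak P_n\subset W$ and $\dim\mathfrak P_n=d_n$, and Proposition~\ref{prop:reduction} yields both parts of the theorem.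

\section{The case of four vertices}\label{sec:four}

On three vertices a t-move turns the triangle into the path, so $\mathfrak P_3$ is spanned by $\bar P_3$, which lies in $W$ because all graphs on three vertices are circle graphs. The first degree with more than one connected class is $n=4$.

\emph{The classes.} The connected graphs on four vertices are the path $P_4$, the star $K_{1,3}$, the cycle $C_4$, the paw (a triangle with a pendant edge), the diamond ($K_4$ minus an edge) and $K_4$. Any t-move turns $K_4$ into the paw. In the paw with triangle $ACD$ and pendant edge $AB$, the move $(C,A)$ removes $AD$ and leaves a path. Any move on $C_4$ adds a diagonal, giving the diamond, and the move along the edge joining the two vertices of degree~$3$ of the diamond gives the star. So there are at most two classes, $\{P_4,\text{paw},K_4\}$ and $\{K_{1,3},C_4,\text{diamond}\}$. They are different: a t-move adds row and column $A$ of the adjacency matrix over $\mathbb F_2$ to row and column $B$, so it preserves the rank, which is $4$ for $P_4$ and $2$ for $K_{1,3}$.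

\emph{An element coming from degree three.} Let $H=P_3$ have center $a$ and ends $b,c$. In the expansion \eqref{eq:fourier} of $\bar H$ replace each graph $G$ by $G\sqcup\{d\}$ minus $G$ with a leaf $d$ attached to $a$. Both are circle graphs: add an isolated chord, or a short chord around one end of $a$. By the second formula of \eqref{eq:fourier} the result is twice the sum of $\bar H^*$ over the graphs $H^*$ on $\{a,b,c,d\}$ that restrict to $H$ and contain the edge $ad$. These are a star, two paws and a diamond, so $\bar K_{1,3}+\bar P_4\in W$.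

\emph{A new element.} Let $b,c,d$ form a triangle and let $G_T$, $T\subset\{b,c,d\}$, be obtained by joining $a$ to the vertices of $T$. It is a circle graph: in the cyclic word $bcdbcd$ place the ends of $a$ around $|T|$ consecutive letters. Since $\langle G_T,H\rangle$ is the number of edges of $H-a$ plus the number of neighbors of $a$ in $T$, the alternating sum over $T$ selects the graphs $H$ in which $a$ is adjacent to $b,c,d$:
\[
\tfrac18\sum_T(-1)^{|T|}G_T=\sum_{H\ni ab,\,ac,\,ad}(-1)^{\#\text{edges of }H-a}\,\bar H
=4\bar K_{1,3}-4\bar P_4,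
\]
the eight graphs $H$ being a star, three paws, three diamonds and $K_4$, with signs $+,-,+,-$. Hence $\bar K_{1,3}$ and $\bar P_4$ lie in $W$, and $\mathfrak P_4\subset W$.

The general proof has the same three ingredients: a bound on the number of connected classes, a leaf operator that lifts what has been obtained in degree $n-1$, and alternating sums over cliques that supply the missing $d_n-d_{n-1}\le3$ dimensions. What cannot be repeated is sorting all terms into their classes by hand; invariants that refine the rank will do this work.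

\section{t-moves as changes of basis}\label{sec:linear}

A \emph{quadratic form} on an $\mathbb F_2$-vector space $E$ is a function $q\colon E\to\mathbb F_2$ such that $\omega(x,y)=q(x+y)+q(x)+q(y)$ is bilinear; $\omega$ is its \emph{polar form}, it is alternating ($\omega(x,x)=0$), and $q$ is determined by $\omega$ and its values on a basis. The \emph{radical} of $\omega$ is the set of vectors orthogonal to all of $E$; $\omega$ is \emph{nondegenerate} if the radical is zero. The \emph{transvection} $T_x(v)=v+\omega(v,x)x$ preserves $\omega$, and it preserves $q$ if $q(x)=1$, since $q(v+x)=q(v)+1+1$ when $\omega(v,x)=1$. For a linear automorphism $g$ preserving $\omega$ we have $gT_xg^{-1}=T_{gx}$.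

A graph $H$ on $V$ is the Gram matrix of the basis $(e_i)_{i\in V}$ of $E=\mathbb F_2^V$ for the alternating form $\omega(e_i,e_j)=h_{ij}$. The t-move $(A,B)$ is the passage to the basis in which $e_B$ is replaced by $e_B+e_A$; it is allowed when $\omega(e_A,e_B)=1$. Let $q$ be the quadratic form with polar form $\omega$ and $q(e_i)=1$ for all $i$. Since $q(e_A+e_B)=1+1+1=1$, the new basis defines the same $q$. So we may keep $(E,\omega,q)$ fixed and regard t-moves as changes of basis. For $U\subset V$ let $\Gamma_U$ be the group generated by the $T_{e_i}$, $i\in U$; it preserves $q$.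

\begin{lemma}\label{lem:moves}
Let $U\subset V$ and $g\in\Gamma_U$. Each of the following changes of basis is a composition of t-moves:
\begin{itemize}
\item[(a)] replacing $e_v$ by $ge_v$ for one vertex $v\notin U$;
\item[(b)] replacing $e_i$ by $ge_i$ for all $i\in U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $g=T_{e_i}$ this is the t-move $(i,v)$ or nothing. The vectors $e_i$, $i\in U$, do not change, so the generators in a word for $g$ can be applied one after another.

(b) For $g=T_{e_j}$, add $e_j$ to $e_i$ for each neighbor $i\in U$ of $j$; these are the moves $(j,i)$. If the vectors $e_i'=ge_i$ have been reached, the same operation for $j$ in the new basis gives $T_{e'_j}e'_i=gT_{e_j}g^{-1}ge_i=gT_{e_j}e_i$, so $g$ is replaced by $gT_{e_j}$. Induct on the length of a word for $g$.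
\end{proof}

Operation (b) keeps the induced graph $H|_U$ and changes only its adjacency with the other vertices.

We shall use one concrete model twice. Let $x_1,\dots,x_{m+1}$ be the standard basis of $\mathbb F_2^{m+1}$, put $x_I=\sum_{i\in I}x_i$ and abbreviate $x_{\{i,j\}}=x_{ij}$, etc. For a path $a_1\dots a_m$ the assignment $e_{a_i}=x_{i,i+1}$ identifies the span of the $e_{a_i}$ with the subspace $D$ of vectors $x_I$ with $|I|$ even; $\omega$ becomes the dot product $\omega(x_I,x_K)=|I\cap K|$, and $q(x_I)=|I|/2$ modulo~$2$, because this function has the right polar form and equals $1$ on the $x_{i,i+1}$. On $D$ the transvection $T_{x_{ij}}$ exchanges the coordinates $i$ and $j$, so the $T_{e_{a_i}}$ induce on $D$ all permutations of the coordinates. A linear functional on $D$ has the form $x_K\mapsto|I\cap K|$ for a set $I$ that is unique up to complement.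

\section{At most $d_n$ connected classes}\label{sec:upper}

If every change of basis preserving $q(e_i)=1$ were allowed, the class of $H$ would be determined by the quadratic space $(E,q)$. The obstacle is that $e_A$ can be added to $e_B$ only when $AB$ is an edge. We show that an induced subgraph $E_6$ gives enough room to create any edge that is needed, and that the graphs whose classes avoid $E_6$ reduce to a short list of trees. Here $E_6$ is the path $a_1\dots a_5$ with a leaf $w$ attached to $a_3$; equivalently, the tree with one vertex of degree $3$ and arms of lengths $1,2,2$.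

\subsection{Classes containing $E_6$}

Let $H|_U\cong E_6$ and let $E_U$ be the span of the $e_i$, $i\in U$. In the model above with $m=5$, and writing $w$ for $e_w$, we have $E_U=D\oplus\langle w\rangle$, $q(w)=1$ and $\omega(w,x_K)=|K\cap\{1,2,3\}|$, since this functional is $1$ on $x_{34}$ and $0$ on the other $x_{i,i+1}$. Let $\delta=x_{123456}$. A vector of $D$ orthogonal to all $x_{ij}$ has equal coordinates, so the radical of $D$ is $\{0,\delta\}$. As $\omega(w,\delta)=1$, a vector in the radical of $E_U$ lies in $\delta^\perp=D$, hence in $\{0,\delta\}$, and it is not $\delta$. So $E_U$ is nondegenerate.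

\begin{lemma}\label{lem:E6}
\begin{itemize}
\item[(a)] $\Gamma_U$ is transitive on the vectors of $E_U$ with $q=1$ and on the nonzero vectors with $q=0$.
\item[(b)] For nonzero $y,y'\in E_U$ and $\eta\in\mathbb F_2$ there is $g\in\Gamma_U$ with $gy'\ne y$ and $\omega(y,gy')=\eta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\Gamma_0\subset\Gamma_U$ be generated by $T_{e_{a_1}},\dots,T_{e_{a_5}}$. It preserves $D$ and $w+D$, it induces all permutations of coordinates on $D$, and by conjugation it contains every $T_{x_{ij}}$. Each nonzero vector of $D$ is $\Gamma_0$-equivalent to $x_{34}$, $x_{1234}$ or $\delta$. For $y=w+x_I$ the functional $\omega(y,\cdot)$ on $D$ is given by the odd set $J=\{1,2,3\}\triangle I$, up to complement; $\Gamma_0$ permutes these sets as it permutes coordinates, and the functional determines $y$ up to adding $\delta$. Moving $J$ or its complement to $\{1,2,3\}$ or to $\{3\}$, we see that $y$ is $\Gamma_0$-equivalent to one of $w$, $w+\delta$, $w+x_{12}$, $w+x_{3456}$, on which $q$ equals $1$, $1+1+1=1$, $1+1+0=0$, $1+0+1=0$. It remains to connect the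 representatives. For $q=1$:
\[
x_{34}\xrightarrow{T_w}w+x_{34}\xrightarrow{T_{x_{34}}}w\xrightarrow{T_{x_{36}}}w+x_{36}\xrightarrow{T_{x_{25}}}w+x_{2356}\xrightarrow{T_{x_{14}}}w+\delta\xrightarrow{T_w}\delta .
\]
For $q=0$: $w+x_{12}\xrightarrow{T_{x_{34}}}w+x_{1234}\xrightarrow{T_w}x_{1234}$, and $w+x_{3456}\xrightarrow{T_w}x_{3456}$, which is $\Gamma_0$-equivalent to $x_{1234}$.

(b) By (a) we may assume that $y$ is $\delta$ or $x_{1234}$, and it suffices to find, for each value of $q$ and each $\eta$, a nonzero $z\ne y$ with that value of $q$ and $\omega(y,z)=\eta$: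
\[
\begin{array}{c|cccc}
 &\eta=0,\ q=1&\eta=0,\ q=0&\eta=1,\ q=1&\eta=1,\ q=0\\\hline
y=\delta&x_{12}&x_{1234}&w&w+x_{12}\\
y=x_{1234}&x_{12}&x_{1256}&x_{15}&x_{1235}
\end{array}
\]
\end{proof}

Part (b) is what a smaller subgraph may lack: if $U$ is a single edge, $E_U$ is nondegenerate, but any two distinct nonzero vectors have $\omega=1$.

\begin{lemma}\label{lem:forms}
There are at most $N(d)=1+d+\lfloor d/2\rfloor$ isometry classes of quadratic forms on $\mathbb F_2^d$.
\end{lemma}

\begin{proof}
Recall that an alternating form has even rank $2j$, that a complement of its radical has a symplectic basis, and that for $j\ge1$ there are two isometry classes of quadratic forms on $\mathbb F_2^{2j}$ with nondegenerate polar form, distinguished by the Arf invariant. On the radical $q$ is a linear functional. If it vanishes, $q$ is determined by its restriction to a complement: at most $2$ classes for each $j$ with $1\le j\le\lfloor d/2\rfloor$ and one for $j=0$. If it does not vanish, which requires $2j<d$, take a radical vector $\rho$ with $q(\rho)=1$ and add it to those vectors of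 a symplectic basis of a complement on which $q=1$. Then $q=0$ on the new symplectic basis, so there is at most one class for each of the $\lceil d/2\rceil$ values of $j$. The total is $2\lfloor d/2\rfloor+1+\lceil d/2\rceil=N(d)$.
\end{proof}

\begin{proposition}\label{prop:E6}
For $n\ge6$, at most $N(n-6)$ connected t-classes on $n$ vertices contain a graph with an induced $E_6$.
\end{proposition}

\begin{proof}
Let $H$ be connected with $H|_U\cong E_6$. Since $E_U$ is nondegenerate, $E=E_U\oplus E_U^\perp$; write $e_v=u_v+z_v$ accordingly for $v\notin U$. The $z_v$ form a basis of $E_U^\perp$, and $\Gamma_U$ fixes $E_U^\perp$ pointwise. We show that the t-class of $H$ is determined by the isometry class of $(E_U^\perp,q)$, a space of dimension $n-6$; Lemma~\ref{lem:forms} then gives the bound. All moves below change only vectors $e_v$ with $v\notin U$.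

\emph{Step 1: all $u_v$ can be made nonzero.} Let $V_0=\{v\notin U:u_v=0\}$ be nonempty. This is the one place where connectedness is used: some $v\in V_0$ is adjacent to a vertex $x\notin V_0$. As $u_v=0$, the vertex $v$ has no neighbor in $U$, so $x\notin U$ and $u_x\ne0$. Replacing $e_v$ by $e_v+e_x$ removes $v$ from $V_0$. Repeat.

\emph{Step 2: for distinct $v,x\notin U$, $z_v$ can be replaced by $z_v+z_x$, keeping the other $z$'s and keeping all $u$'s nonzero.} By Lemma~\ref{lem:E6}(b) choose $g\in\Gamma_U$ with $gu_x\ne u_v$ and $\omega(u_v,gu_x)=1+\omega(z_v,z_x)$. Replace $e_x$ by $ge_x=gu_x+z_x$, using Lemma~\ref{lem:moves}(a). Now $\omega(e_v,e_x)=1$, so we may replace $e_v$ by $e_v+e_x$; its component in $E_U$ is $u_v+gu_x\ne0$.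

\emph{Step 3: normal form.} The elementary operations of Step 2 generate $GL_{n-6}(\mathbb F_2)$, so $(z_v)$ can be made any prescribed ordered basis of $E_U^\perp$. Then $u_v\ne0$ and $q(u_v)=1+q(z_v)$, so by Lemmas~\ref{lem:E6}(a) and~\ref{lem:moves}(a) each $u_v$ can be made equal to $x_{12}$ if $q(z_v)=0$ and to $x_{1234}$ if $q(z_v)=1$. The resulting Gram matrix depends only on the values $q(z_v)$ and $\omega(z_v,z_x)$. If two graphs have isometric spaces $(E_U^\perp,q)$, choose bases that correspond under an isometry; the normal forms coincide.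
\end{proof}

\subsection{Classes avoiding $E_6$}

For $m\ge3$, $s\ge0$ let the \emph{broom} $\mathrm{Br}_{m,s}$ be the path $a_1\dots a_m$ with $s$ further leaves $\ell_1,\dots,\ell_s$ attached to $a_2$. For $n=4$ the brooms are $\mathrm{Br}_{4,0}=P_4$ and $\mathrm{Br}_{3,1}=K_{1,3}$.

\begin{proposition}\label{prop:brooms}
A connected graph $H$ on $n\ge3$ vertices that is not t-equivalent to a graph with an induced $E_6$ is t-equivalent to some $\mathrm{Br}_{m,s}$ with $m\ge3$, $m+s=n$. There are therefore at most $n-2$ such t-classes.
\end{proposition}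

\begin{proof}
Induction on $n$; for $n=3$ the path is $\mathrm{Br}_{3,0}$ and the triangle is equivalent to it. Let $n\ge4$ and let $v$ be a vertex with $H-v$ connected, for example a leaf of a spanning tree. Every t-move of $H-v$ is the restriction of the t-move of $H$ on the same pair. Hence $H-v$ is not t-equivalent to a graph with an induced $E_6$, and by induction we may assume, after t-moves on $H$, that $H-v=\mathrm{Br}_{m,s}$ with $m+s=n-1$. Let $E'$ be the span of the $e_i$, $i\ne v$, and let $\lambda=\omega(\cdot,e_v)|_{E'}$; this functional records the neighbors of $v$, and $\lambda\ne0$ since $H$ is connected. By Lemma~\ref{lem:moves}(b) we may replace $\lambda$ by $\lambda\circ g$ for any $g\in\Gamma'=\Gamma_{V\setminus v}$, keeping $H-v$. The task is to simplify $\lambda$ until $v$ is a leaf.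

The vertices $\ell_j$ and $a_1$ have the same neighbors in $H-v$, so $\rho_j=e_{\ell_j}+e_{a_1}$ lies in the radical of $E'$. With $R=\langle\rho_1,\dots,\rho_s\rangle$ we have $E'=D\oplus R$, where $D\subset\mathbb F_2^{m+1}$ is the model of the path. The $T_{e_{a_i}}$ permute the coordinates of $D$ and fix $R$. Let $I\subset\{1,\dots,m+1\}$ describe $\lambda|_D$; thus $v$ is adjacent to $a_i$ exactly when $I$ contains one of $i,i+1$ but not both.

\emph{Case 1: $\lambda|_R=0$.} Then $v$ is adjacent to $\ell_j$ if and only if it is adjacent to $a_1$, and $\lambda|_D\ne0$. Passing to the complement if necessary, $1\le l=|I|\le(m+1)/2$, and $I$ can be moved to any set of size $l$. If $l=1$, take $I=\{m+1\}$: $v$ is adjacent only to $a_m$ and $H=\mathrm{Br}_{m+1,s}$. If $l=2$, take $I=\{1,2\}$: $v$ is adjacent only to $a_2$ and $H=\mathrm{Br}_{m,s+1}$. If $l\ge3$, take $I=\{1,\dots,l\}$: $v$ is adjacent only to $a_l$, and $l+2\le2l-1\le m$, so $a_{l-2},\dots,a_{l+2},v$ induce $E_6$, which is excluded.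

\emph{Case 2: $\lambda(\rho_j)=1$ for some $j$.} Since $\omega(\cdot,e_{\ell_j})=\omega(\cdot,e_{a_1})$ on $E'$ and $\omega(e_{a_1},e_{\ell_j})=0$, we have $T_{e_{\ell_j}}T_{e_{a_1}}(x)=x+\omega(x,x_{12})\rho_j$ for $x\in E'$. Conjugating by products of the $T_{e_{a_i}}$, we find that $x\mapsto x+\omega(x,x_{ii'})\rho_j$ is induced by an element of $\Gamma'$ for all $i\ne i'$. Composing $\lambda$ with this map replaces $I$ by $I\triangle\{i,i'\}$ and keeps $\lambda|_R$. So we may assume $I=\varnothing$ or $I=\{1\}$. If $I=\varnothing$, then $v$ is adjacent to no $a_i$ and is adjacent to $\ell_j$. If $I=\{1\}$, then $a_1$ is the only neighbor of $v$ on the path and $\lambda(e_{\ell_j})=\lambda(\rho_j)+\lambda(e_{a_1})=0$; exchanging the names of $a_1$ and $\ell_j$ brings us to the previous situation. So $v$ is adjacent to no $a_i$ and to a nonempty set of leaves, including $\ell_j$.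

If $m\ge4$, the vertices $a_1,a_2,a_3,a_4,\ell_j,v$ induce $E_6$ with center $a_2$, which is excluded. Let $m=3$ and let $\ell_{i}$, $i\ne j$, be another neighbor of $v$. Add to $e_{\ell_i}$ successively $e_{a_2}$, $e_{\ell_j}$, $e_{a_1}$, $e_{a_2}$. These are t-moves, since the relevant values of $\omega$ are $1$, $0+1$, $0+1+0$ and $1+0+1+1$. The result is $e_{\ell_i}+\rho_j$, so $H-v$ and the other neighbors of $v$ are unchanged, while $\lambda(e_{\ell_i}+\rho_j)=1+1=0$. Repeating this, we make $\ell_j$ the only neighbor of $v$. Then $H=\mathrm{Br}_{4,n-4}$, with path $a_1,a_2,\ell_j,v$ and the remaining vertices attached to $a_2$.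
\end{proof}

\begin{proposition}\label{prop:upper}
$\dim\mathfrak P_n\le d_n$ for all $n\ge1$.
\end{proposition}

\begin{proof}
For $n\le2$ there is one connected graph. For $3\le n\le5$ Proposition~\ref{prop:brooms} gives the bound $n-2=d_n$. For $n\ge6$ Propositions~\ref{prop:E6} and~\ref{prop:brooms} give $(n-2)+N(n-6)=2n-10+\lfloor n/2\rfloor=d_n$.
\end{proof}

\section{Invariants that count maps}\label{sec:invariants}

To prove that explicit elements of $\mathfrak P_n\cap W$ are independent we need functionals on $\mathfrak P_n$, that is, t-invariants of connected graphs, which can be evaluated on a long sum $\sum\pm\bar H$ without identifying the classes of its terms. Counting realizations of $H$ as a Gram matrix has this property: summing over $H$ removes the constraints.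

Let $S$ be a finite subset of an $\mathbb F_2$-space with an alternating form $\omega$ such that
\begin{itemize}
\item[(S1)] if $x,y\in S$ and $\omega(x,y)=1$, then $x+y\in S$;
\item[(S2)] the permutations of $S$ preserving $\omega$ act transitively on the ordered pairs in $S$ with $\omega=1$, and such pairs exist.
\end{itemize}
A \emph{realization} of $H$ is a map $\phi\colon V(H)\to S$ with $\omega(\phi_i,\phi_j)=h_{ij}$ for all $i\ne j$. By (S1), replacing $\phi_B$ by $\phi_B+\phi_A$ is a bijection between the realizations of $H$ and those of the graph obtained by the t-move $(A,B)$, so the number of realizations is a t-invariant. Fix $a,b\in S$ with $\omega(a,b)=1$. For a connected graph $H$ on $n\ge2$ vertices with a chosen edge, whose ends we also call $a$ and $b$, let $\chi_S(H)$ be the number of realizations with $\phi_a=a$, $\phi_b=b$. By (S2) it is the number of all realizations divided by the number of ordered pairs with $\omega=1$. So it does not depend on the chosen edge, it is a t-invariant, and $\bar H\mapsto\chi_S(H)$ defines a linear functional $\chi_S$ on $\mathfrak P_n$.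

For $j\ge1$ let $L_j=\mathbb F_2^j\times\mathbb F_2^j$ with $q(x,y)=x\cdot y$; its polar form $\omega$ is nondegenerate. For a symmetric $m\times m$ matrix $M$ over $\mathbb F_2$ and $z\in L_j^m$ put $Q_M(z)=\sum_iM_{ii}q(z_i)+\sum_{i<i'}M_{ii'}\omega(z_i,z_{i'})$.

\begin{lemma}\label{lem:gauss}
$\sum_{z\in L_j^m}(-1)^{Q_M(z)}=(2^j)^{2m-\operatorname{rk}M}$.
\end{lemma}

\begin{proof}
Write $z_i=(x_i,y_i)$ and let $\xi_t,\eta_t\in\mathbb F_2^m$ collect the $t$-th coordinates of the $x_i$ and of the $y_i$. Then $Q_M(z)=\sum_{t=1}^j\xi_t^TM\eta_t$, so the sum is the $j$-th power of $\sum_{\xi,\eta}(-1)^{\xi^TM\eta}=2^m|\ker M|=2^{2m-\operatorname{rk}M}$.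
\end{proof}

We use three families of sets $S$. In each, the ambient space is an orthogonal sum $\langle a,b\rangle\perp L$, and
\begin{equation}\label{eq:shape}
S=\bigl(\{a,\,b,\,a+b\}+Z_0\bigr)\cup Z_1\qquad\text{for subsets }Z_0,Z_1\subset L .
\end{equation}

\emph{Model I.} $L=L_j$, $\theta=2^j$, and $S$ is the whole space: $Z_0=Z_1=L$, $|Z_0|=\theta^2$, $|S|=4\theta^2$.

\emph{Model II.} $L=L_j$, $p=2^j$; extend $q$ by $q(a)=q(b)=1$, so $q(a+b)=1$, and let $S=\{q=1\}$. Then $Z_\epsilon=\{z\in L:q(z)=\epsilon\}$. Lemma~\ref{lem:gauss} with $M=(1)$ gives $|Z_0|-|Z_1|=p$, so $|Z_0|=(p^2+p)/2$, $|Z_1|=(p^2-p)/2$, and $|S|=3|Z_0|+|Z_1|=2p^2+p$.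

\emph{Model III.} For $r\ge0$ let $S$ be the set of vectors $x_{ij}$, $i\neq j$, in the even subspace of $\mathbb F_2^{r+3}$ with the dot product, $a=x_{12}$, $b=x_{23}$. For a label $i>3$ put $z_i=x_{123i}$; these $r$ vectors form a basis of $L=\langle a,b\rangle^\perp$, and $\omega(z_i,z_{i'})=1$ for $i\ne i'$. From $a+z_i=x_{3i}$, $b+z_i=x_{1i}$, $a+b+z_i=x_{2i}$ and $z_i+z_{i'}=x_{ii'}$ we get \eqref{eq:shape} with $Z_0=\{0\}\cup\{z_i\}$ and $Z_1=\{z_i+z_{i'}:i\neq i'\}$. So $|Z_0|=r+1$ and $|S|=\binom{r+3}2$.

Condition (S1) is empty in Model I; in Model II it is $q(x+y)=1+1+1$; in Model III it is $x_{ii'}+x_{i'i''}=x_{ii''}$. For (S2) recall Witt's theorem: in a finite-dimensional space with a nondegenerate alternating form, or with a quadratic form whose polar form is nondegenerate, every isometry between subspaces extends to an isometry of the whole space. Two pairs in $S$ with $\omega=1$ span planes that are isometric via the map matching the pairs, which proves (S2) in Models I and II. In Model III a pair with $\omega=1$ is $(x_{ii'},x_{i'i''})$ with $i,i',i''$ distinct,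 and permutations of the labels act transitively on these.

\begin{remark}\label{rem:models}
The models mirror Section~\ref{sec:upper}: Model I uses only $\omega$, Model II also the condition $q=1$, and Model III is the model of the path. In fact $\chi_{\mathrm{III}}$ vanishes on every class containing a graph with an induced $E_6$. If $\phi_{a_3}=x_{ii'}$, two of the three pairwise nonadjacent neighbors $a_2,a_4,w$ have images $x_{ij},x_{ij'}$ through the same label, and $\omega=0$ forces $j=j'$; but vertices with equal images have equal adjacency to all other vertices, which fails for any two of $a_2,a_4,w$.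
\end{remark}

For $n=m+2$ normalize
\[
f_{\mathrm I}=\chi_{\mathrm I}/(2\theta)^m,\qquad f_{\mathrm{II}}=\chi_{\mathrm{II}}/p^m,\qquad f_{\mathrm{III}}=\chi_{\mathrm{III}}/4^m .
\]

\begin{lemma}\label{lem:poly}
For a fixed connected graph $H$ on $m+2$ vertices, $f_{\mathrm I}(H)$, $f_{\mathrm{II}}(H)$, $f_{\mathrm{III}}(H)$ are given by polynomials with rational coefficients in $\theta$, $p$, $r$ respectively.
\end{lemma}

\begin{proof}
In Models I and II the image of a vertex $i\ne a,b$ is $h_{ib}a+h_{ia}b+z_i$ with $z_i\in L$, because the coefficients of $a$ and $b$ are its products with $b$ and $a$. The remaining conditions prescribe the values $\omega(z_i,z_{i'})$ and, in Model II, the values $q(z_i)$; the prescribed values depend only on $H$. Write the indicator of each condition $t=\epsilon$ as $\frac12\sum_{\mu\in\mathbb F_2}(-1)^{\mu(t+\epsilon)}$. Then $\chi_{\mathrm{II}}(H)$ is a rational combination, with coefficients independent of $j$, of the sums in Lemma~\ref{lem:gauss}, which equal $p^{2m-\operatorname{rk}M}$ with $2m-\operatorname{rk}M\ge m$. In Model I the same holds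 with $\theta$ in place of $p$ and matrices $M$ with zero diagonal. In Model III let $N_i$ be the number of realizations counted by $\chi_{\mathrm{III}}$ in which the labels $>3$ that occur form a given set of size $i$. It does not depend on the set or on $r$, it vanishes for $i>2m$, and $\chi_{\mathrm{III}}(H)=\sum_iN_i\binom ri$.
\end{proof}

The parameters take infinitely many values, so the polynomials are unique, and we obtain a linear map
\[
\Phi=(f_{\mathrm I},f_{\mathrm{II}},f_{\mathrm{III}})\colon\mathfrak P_n\to k[\theta]\times k[p]\times k[r]\qquad(n\ge2).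
\]
Polynomiality lets us evaluate at parameter values that belong to no actual model; the next section shows which values are the useful ones.

\section{The leaf operator}\label{sec:leaf}

For a graph $G$ on $V$, $|V|=n$, and a new vertex $c$, let $G^{+v}$ be $G$ with $c$ attached as a leaf to $v$, and put $\Lambda(G)=\sum_{v\in V}(G\sqcup\{c\}-G^{+v})\in\mathfrak F_{n+1}$. We sum over $v$ because elements of $\mathfrak F_n$ carry no labels. For $\eta\in\mathbb F_2^V$ let $(H,\eta)$ be the graph on $V\cup\{c\}$ that restricts to $H$ and has $c$ adjacent to $i$ when $\eta_i=1$. By \eqref{eq:fourier}, $G\sqcup\{c\}-G^{+v}=\sum_{H,\eta}(-1)^{\langle G,H\rangle}(1-(-1)^{\eta_v})\overline{(H,\eta)}$, hence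
\[
\Lambda(\bar H)=2\sum_{v\in V}\gamma_v(H),\qquad\gamma_v(H)=\sum_{\eta:\ \eta_v=1}\overline{(H,\eta)} .
\]

\begin{lemma}\label{lem:leaf}
$\Lambda$ induces a linear map $\mathfrak F_n\to\mathfrak F_{n+1}$ with $\Lambda(W)\subset W$. For $n\ge1$ the map $\gamma=\frac1{2n}\Lambda$ sends $\mathfrak P_n$ to $\mathfrak P_{n+1}$ and $\mathfrak P_n\cap W$ to $\mathfrak P_{n+1}\cap W$, and for $n\ge2$ and $x\in\mathfrak P_n$
\[
\Phi(\gamma(x))=\mu\,\Phi(x),\qquad\mu=\bigl(\theta,\ p+1,\ \tfrac{r+1}2\bigr).
\]
\end{lemma}

\begin{proof}
First, $\gamma_A(H)=\gamma_B(H)$ for every edge $AB$ of $H$. By Lemma~\ref{lem:moves}(b) for $(H,\eta)$ with $U=V$ and $g=T_{e_A}$, we have $\overline{(H,\eta)}=\overline{(H,\eta^A)}$, where $\eta^A_i=\eta_i+h_{Ai}\eta_A$. Let $\sigma_{\alpha\beta}$ be the sum of $\overline{(H,\eta)}$ over $\eta$ with $(\eta_A,\eta_B)=(\alpha,\beta)$. The involution $\eta\mapsto\eta^A$ gives $\sigma_{10}=\sigma_{11}$ and $\eta\mapsto\eta^B$ gives $\sigma_{01}=\sigma_{11}$, so $\gamma_A=\sigma_{10}+\sigma_{11}=\sigma_{01}+\sigma_{11}=\gamma_B$. Thus $v\mapsto\gamma_v(H)$ is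 constant on components.

Let $H_1$ be obtained from $H$ by the t-move $(A,B)$. The same move turns $(H,\eta)$ into $(H_1,\eta')$, where $\eta'_B=\eta_B+\eta_A$ and $\eta'_v=\eta_v$ otherwise; $\eta\mapsto\eta'$ is a bijection. So $\gamma_v(H)=\gamma_v(H_1)$ for $v\ne B$, and $\gamma_B(H)=\gamma_A(H)=\gamma_A(H_1)=\gamma_B(H_1)$ since $AB$ is an edge of both graphs. Also $\Lambda$ is invariant under isomorphisms. By Lemma~\ref{lem:basis} it is well defined on $\mathfrak F_n$. As in Section~\ref{sec:four}, adding an isolated vertex or a leaf to a circle graph gives a circle graph, so $\Lambda(W)\subset W$.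

For connected $H$ we have $\gamma(\bar H)=\gamma_v(H)$ for any $v$, and each $(H,\eta)$ with $\eta_v=1$ is connected, so $\gamma(\bar H)\in\mathfrak P_{n+1}$. For $n\ge2$ choose an edge $ab$ of $H$ and $v=a$. A realization of some $(H,\eta)$ with $\eta_a=1$ is a realization of $H$ together with an arbitrary $\phi_c\in S$ with $\omega(\phi_c,a)=1$; the vector $\eta$ is then determined. By \eqref{eq:shape} these $\phi_c$ form the set $\{b,a+b\}+Z_0$, so $\chi_S(\gamma(\bar H))=2|Z_0|\,\chi_S(H)$ with $2|Z_0|=2\theta^2$, $p^2+p$, $2(r+1)$. Divide by $2\theta$, $p$, $4$.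
\end{proof}

Multiplication by $\mu$ is injective, so $\gamma$ loses nothing of what $\Phi$ sees. On the other hand $\mu$ vanishes at $\theta=0$, $p=-1$, $r=-1$. Let
\[
\mathrm{ev}\colon k[\theta]\times k[p]\times k[r]\to k^3
\]
be the evaluation at these points. The three functionals $\mathrm{ev}\circ\Phi$ kill $\gamma(\mathfrak P_{n-1})$ and so detect elements that are new in degree $n$; three is the largest value of $d_n-d_{n-1}$. Division by $\theta^m$ and $p^m$ in the normalization is what makes the first evaluation nontrivial and removes the common factor $p$ from $p^2+p$.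

\section{Alternating sums over cliques}\label{sec:cliques}

We generalize the new element of Section~\ref{sec:four}. What made it work is a family of circle graphs that is fixed away from one vertex $a$ and in which $a$ has an arbitrary neighborhood. Two cliques sharing a vertex $b$ have this property; there are two of them because the chords $a$ and $b$ have two ends each.

Let $C_1,C_2$ be disjoint finite sets, possibly empty, not containing $a,b$; let $C=C_1\cup C_2$ and $Y\subset C$. For a graph $H$ on $\{a,b\}\cup C$ put $H_i=H|_{\{a,b\}\cup C_i}$ and let $s_i(H)$ be the number of edges of $H_i-a$. Define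
\[
X(C_1,C_2;Y)=\sum_H(-1)^{s_1(H)+s_2(H)}\bar H,
\]
the sum over all $H$ on $\{a,b\}\cup C$ in which the set of neighbors of $a$ is $(\{b\}\cup C)\setminus Y$.

\begin{lemma}\label{lem:clique}
$X(C_1,C_2;Y)\in W$.
\end{lemma}

\begin{proof}
For $T\subset\{b\}\cup C$ let $G_T$ be the graph in which $\{b\}\cup C_1$ and $\{b\}\cup C_2$ are cliques, there are no edges between $C_1$ and $C_2$, and $T$ is the set of neighbors of $a$. If $N_H$ is the set of neighbors of $a$ in $H$, then $\langle G_T,H\rangle=s_1(H)+s_2(H)+|T\cap N_H|$. The sum $\sum_T(-1)^{|T\setminus Y|+|T\cap N_H|}$ is $2^{|C|+1}$ if $N_H=(\{b\}\cup C)\setminus Y$ and $0$ otherwise, so by \eqref{eq:fourier}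
\[
\sum_T(-1)^{|T\setminus Y|}G_T=2^{|C|+1}X(C_1,C_2;Y).
\]
It remains to realize $G_T$ by chords. List $C_i$ as $c_1,\dots,c_m$ with the elements of $T$ first, say $c_1,\dots,c_\rho$, and form the word
\[
\pi_i=c_1\cdots c_\rho\;a\;c_{\rho+1}\cdots c_m\;b\;c_1\cdots c_m .
\]
Read the chord ends around the circle as $\pi_1$ followed by $\pi_2$ or by the reversal of $\pi_2$. The chords of $C_i$ cross each other. Both ends of $c_j$ lie in $\pi_i$, while $a$ and $b$ have one end in each word; so $c_j$ crosses $b$, it crosses $a$ exactly when $j\le\rho$, and it crosses no chord of the other clique. The chords $a,b$ appear in the cyclic order $abab$ for $\pi_1\pi_2$ and $abba$ after reversal, so we use $\pi_2$ if $b\in T$ and its reversal otherwise.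
\end{proof}

If $Y=\varnothing$, all graphs $H$ in the sum are connected. However, we shall see in Section~\ref{sec:values} that the invariants $\chi_S$ vanish on $X(C_1,C_2;\varnothing)$ when some $|C_i|$ is odd. For a clique of odd size we therefore make one vertex $y$ nonadjacent to $a$. Then $y$ may be cut off from the rest, and we subtract a multiple of $\mathrm{pt}$ to cancel these terms.

Call $C_i$ a \emph{block} if it is empty, or of \emph{type $\mathsf A_m$}, meaning that $m=|C_i|\ge2$ is even, or of \emph{type $\mathsf B_m$}, meaning that $m=|C_i|\ge3$ is odd and an element $y_i\in C_i$ is distinguished. For blocks $C_1,C_2$ with set of distinguished elements $Y$ put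
\[
x(C_1,C_2)=\sum_{Y'\subset Y}(-1)^{|Y'|}\,\mathrm{pt}^{|Y'|}\cdot X(C_1\setminus Y',C_2\setminus Y';Y\setminus Y')\in W .
\]
We write $\mathsf A_m$, $\mathsf B_m$ also for the elements $x(C_1,\varnothing)$ with $C_1$ of that type, and $\mathsf X_1\circ\mathsf X_2$ for $x(C_1,C_2)$ with blocks of types $\mathsf X_1,\mathsf X_2$. The element of Section~\ref{sec:four} is $\mathsf A_2$. For a graph $K$ on $\{a,b\}\cup C'$ with $C'\subset C_i$ let $\kappa^0(K)=(-1)^{\#\text{edges of }K-a}$ if the set of neighbors of $a$ in $K$ is $(\{b\}\cup C')\setminus Y$, and $\kappa^0(K)=0$ otherwise. For $C'=C_i$ let $\kappa_i(K)=\kappa^0(K)-\kappa^0(K-y_i)$ for type $\mathsf B$, and $\kappa_i(K)=\kappa^0(K)$ otherwise. For $\phi\colon C_i\to S$ let $K_\phi$ be the Gram graph on $\{a,b\}\cup C_i$ of the vectors $a$, $b$, $\phi_c$.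

\begin{lemma}\label{lem:blocks}
$x(C_1,C_2)\in\mathfrak P_{|C|+2}\cap W$, and
\begin{equation}\label{eq:factor}
\chi_S(x(C_1,C_2))=\prod_{i=1,2}\ \sum_{\phi\colon C_i\to S}\kappa_i(K_\phi).
\end{equation}
In particular $\Phi(\mathsf X_1\circ\mathsf X_2)=\Phi(\mathsf X_1)\Phi(\mathsf X_2)$ componentwise.
\end{lemma}

\begin{proof}
By \eqref{eq:product}, multiplying $\bar H$ by $\mathrm{pt}$ gives the sum over all ways of adding a vertex to $H$. Hence the coefficient of $\bar H$, for $H$ on $\{a,b\}\cup C$, in the term $Y'$ is $(-1)^{|Y'|}\kappa^0(H_1-Y')\kappa^0(H_2-Y')$, and summing over $Y'$ gives $x(C_1,C_2)=\sum_H\kappa_1(H_1)\kappa_2(H_2)\bar H$. Suppose $\kappa_i(H_i)\ne0$. Then $a$ is adjacent to $b$ and to all undistinguished vertices of $C_i$. For type $\mathsf B$ the vertex $y_i$ is not isolated in $H_i$, since otherwise $\kappa^0(H_i)=\kappa^0(H_i-y_i)$. So $H_1$ and $H_2$ are connected, and so is $H$. Every map $\phi\colon C\to S$, extended by $\phi_a=a$, $\phi_b=b$, is a realization of exactly one graph $H$, and $H_i=K_{\phi|_{C_i}}$. So $\chi_S(x(C_1,C_2))$ is the sum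 of $\kappa_1\kappa_2$ over all $\phi$, which factors as in \eqref{eq:factor}. An empty block contributes the factor $1$, and the normalizations are multiplicative in $|C|=|C_1|+|C_2|$.
\end{proof}

\section{Values on the blocks}\label{sec:values}

For a block let $\alpha_m$ (type $\mathsf A_m$) or $\beta_m$ (type $\mathsf B_m$) be the sum $\sum_\phi\kappa^0(K_\phi)$. In the term $\kappa^0(K_\phi-y)$ the value $\phi_y\in S$ is free, so by \eqref{eq:factor}
\begin{equation}\label{eq:AB}
\chi_S(\mathsf A_m)=\alpha_m,\qquad\chi_S(\mathsf B_m)=\beta_m-|S|\,\alpha_{m-1}.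
\end{equation}
By \eqref{eq:shape}, the elements of $S$ with $\omega(\cdot,a)=1$ are $c=b+ta+z$ with $t\in\mathbb F_2$, $z\in Z_0$, and those with $\omega(\cdot,a)=0$ are $y=\epsilon a+z$ with $\epsilon\in\mathbb F_2$, $z\in Z_{1-\epsilon}$. We have
\[
\omega(c,b)=t,\quad\omega(c,c')=t+t'+\omega(z,z'),\quad\omega(y,b)=\epsilon,\quad\omega(c,y)=\epsilon+\omega(z_c,z_y).
\]
For $l$ vectors $c_1,\dots,c_l$, each $t_i$ occurs $l-1$ times in the products $\omega(c_i,c_{i'})$ and once in $\omega(c_i,b)$, so the $t_i$ contribute $l\sum t_i$ to the exponent of the sign. If $l$ is odd, the sum over $t_1$ vanishes; this is the vanishing announced in Section~\ref{sec:cliques}. If $l$ is even, the $t_i$ drop out and give a factor $2^l$, and an additional vector $y$ contributes $(l+1)\epsilon\equiv\epsilon$. With $\mathcal S(\cdot)$ denoting the sum of $(-1)^{\sum_{i<i'}\omega(z_i,z_{i'})}$ over the indicated product of sets, we get for even $l\ge2$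
\begin{equation}\label{eq:alphabeta}
\alpha_l=2^l\,\mathcal S(Z_0^l),\qquad\beta_{l+1}=2^l\bigl[\mathcal S(Z_0^l\times Z_1)-\mathcal S(Z_0^{l+1})\bigr].
\end{equation}
Define the Euler numbers by $\operatorname{sech}u=1/\cosh u=\sum_j\mathcal E_ju^j/j!$; they vanish for odd $j$.

\begin{proposition}\label{prop:values}
For even $l\ge2$,
\[
\mathrm{ev}\,\Phi(\mathsf A_l)=(1,\,2,\,\mathcal E_l),\qquad
\mathrm{ev}\,\Phi(\mathsf B_{l+1})=\bigl(0,\,2,\,-\tfrac12(\mathcal E_{l+2}+\mathcal E_l)\bigr).
\]
\end{proposition}

\begin{proof}
\emph{Model I.} Let $M$ be the $l\times l$ matrix with zeros on the diagonal and ones elsewhere, $M=J+I$ with $J$ the all-ones matrix. Then $M^2=lJ+I=I$ over $\mathbb F_2$, so $\operatorname{rk}M=l$, and Lemma~\ref{lem:gauss} gives $\alpha_l=2^l\theta^l$ and $f_{\mathrm I}(\mathsf A_l)=1$. Since $Z_0=Z_1$, we have $\beta_{l+1}=0$ and $f_{\mathrm I}(\mathsf B_{l+1})=-4\theta^2/(2\theta)=-2\theta$, which vanishes at $\theta=0$.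

\emph{Model II.} The sign depends only on the sum of the $z_i$, because $\sum_{i<i'}\omega(z_i,z_{i'})=q(\sum z_i)+\sum q(z_i)$; expanding $(-1)^q$ in characters then separates the variables. From $q(x+v)=q(x)+q(v)+\omega(x,v)$ and $\sum_L(-1)^q=p$ we get $\sum_{x\in L}(-1)^{q(x)+\omega(x,v)}=p(-1)^{q(v)}$. Consequently
\[
\hat Z_\epsilon(x):=\sum_{z\in Z_\epsilon}(-1)^{\omega(x,z)}=\tfrac12\sum_{z\in L}\bigl(1+(-1)^{\epsilon+q(z)}\bigr)(-1)^{\omega(x,z)}=\tfrac12\bigl(p^2\delta_{x,0}+(-1)^{\epsilon+q(x)}p\bigr).
\]
As $l$ is even, $\hat Z_0(x)^l=(p/2)^l$ for $x\ne0$, and $\sum_{x\ne0}(-1)^{q(x)}=p-1$. Therefore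
\[
\alpha_l=\frac{2^l}p\sum_x(-1)^{q(x)}\hat Z_0(x)^l=\frac1p\bigl[(p^2+p)^l+(p-1)p^l\bigr],\qquad f_{\mathrm{II}}(\mathsf A_l)=\frac{(p+1)^l+p-1}p,
\]
which equals $2$ at $p=-1$. Since $q=1$ on $Z_1$ and $\hat Z_0+\hat Z_1=p^2\delta_{x,0}$,
\[
\beta_{l+1}=-\frac{2^l}p\sum_x(-1)^{q(x)}\hat Z_0(x)^l\bigl(\hat Z_1(x)+\hat Z_0(x)\bigr)=-p^{l+1}(p+1)^l .
\]
By \eqref{eq:AB}, $f_{\mathrm{II}}(\mathsf B_{l+1})=-(p+1)^l-(2p+1)f_{\mathrm{II}}(\mathsf A_l)$, which equals $2$ at $p=-1$.

\emph{Model III.} Identify $L$ with $\mathbb F_2^r$ by the basis $(z_i)$ and let $|v|$ be the number of nonzero coordinates. The quadratic form $Q(v)=\sum_{i<i'}v_iv_{i'}=\binom{|v|}2$ has polar form equal to $1$ on pairs of distinct basis vectors, so its polar form is $\omega$; moreover $Q=0$ on $Z_0$ and $Q=1$ on $Z_1$. As in Model II, for $l'\ge0$ and $e\in\{0,1\}$ the sum $\mathcal S(Z_0^{l'}\times Z_1^e)$ is $(-1)^e$ times the sum of $(-1)^{Q(\sum z_i)}$. All quantities are rational numbers, so we may compute in $\mathbb C$. Let $\mathrm i=\sqrt{-1}$ and $\xi=(1+\mathrm i)/2$. Checking the residues of $|v|$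 modulo $4$, and multiplying $\mathrm i^{t}=\xi+\bar\xi(-1)^t$ ($t=0,1$) over the coordinates, we have
\[
(-1)^{Q(v)}=\operatorname{Re}\bigl[(1-\mathrm i)\,\mathrm i^{|v|}\bigr],\qquad
\mathrm i^{|v|}=\sum_{K\subset\{1,\dots,r\}}\xi^{r-|K|}\bar\xi^{|K|}(-1)^{|v\cap K|}.
\]
Put $\rho=r-2|K|$, the sum of the character $v\mapsto(-1)^{|v\cap K|}$ over the basis vectors. Its sums over $Z_0$ and $Z_1$ are $1+\rho$ and $(\rho^2-r)/2$. With $\partial=d/du$, a polynomial $R$ satisfies $R(\rho)=[R(\partial)e^{\rho u}]_{u=0}$, and $\sum_K\xi^{r-|K|}\bar\xi^{|K|}e^{(r-2|K|)u}=(\xi e^u+\bar\xi e^{-u})^r=(\cosh u+\mathrm i\sinh u)^r$. Hence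
\begin{equation}\label{eq:omega}
\mathcal S(Z_0^{l'}\times Z_1^e)=(-1)^e\Bigl[(1+\partial)^{l'}\bigl(\tfrac{\partial^2-r}2\bigr)^e\,\Omega_r\Bigr]_{u=0},\qquad
\Omega_r(u)=\operatorname{Re}\bigl[(1-\mathrm i)(\cosh u+\mathrm i\sinh u)^r\bigr].
\end{equation}
For every integer $r$ we have $(\cosh u+\mathrm i\sinh u)^r=\sum_j\binom rj(\cosh u-1+\mathrm i\sinh u)^j$ near $u=0$, and the $j$-th term vanishes to order $j$. So each Taylor coefficient of $\Omega_r$ is a polynomial in $r$, and the value at $r=-1$ of the polynomial interpolating the left side of \eqref{eq:omega} is obtained by putting $r=-1$ on the right. Now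
\[
\Omega_{-1}=\frac{\operatorname{Re}[(1-\mathrm i)(\cosh u-\mathrm i\sinh u)]}{\cosh^2u+\sinh^2u}=\frac{\cosh u-\sinh u}{\cosh2u}=e^{-u}F,\qquad F=\operatorname{sech}2u,
\]
and $F^{(j)}(0)=2^j\mathcal E_j$. Further $(1+\partial)(e^{-u}\psi)=e^{-u}\psi'$ and $(\partial^2+1)(e^{-u}\psi)=e^{-u}(\psi''-2\psi'+2\psi)$. Since $F^{(l+1)}(0)=0$, formulas \eqref{eq:alphabeta} give at $r=-1$
\[
\alpha_l=2^lF^{(l)}(0)=4^l\mathcal E_l,\qquad
\beta_{l+1}=-2^{l-1}\bigl(F^{(l+2)}(0)+2F^{(l)}(0)\bigr)=-4^l(2\mathcal E_{l+2}+\mathcal E_l).
\]
The polynomial $|S|=\binom{r+3}2$ equals $1$ at $r=-1$, so by \eqref{eq:AB} the value of $\chi_{\mathrm{III}}(\mathsf B_{l+1})$ is $-2\cdot4^l(\mathcal E_{l+2}+\mathcal E_l)$. Divide by $4^l$ and $4^{l+1}$.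
\end{proof}

For $l=2$ the last model can be checked directly: among the $(r+1)^2$ pairs in $Z_0^2$ exactly $r(r-1)$ have $\omega=1$, so $\Phi(\mathsf A_2)=\bigl(1,\,p+3,\,\frac14(-r^2+4r+1)\bigr)$, with value $(1,2,-1)$.

The determinants in the next section are the following combinations of Euler numbers.

\begin{lemma}\label{lem:euler}
$\mathcal E_0=1$, $\mathcal E_2=-1$, $\mathcal E_4=5$, and $\mathcal D_{2j}:=2\mathcal E_{2j}+3\mathcal E_{2j-2}+\mathcal E_{2j-4}\ne0$ for $j\ge3$.
\end{lemma}

\begin{proof}
Let $\sec u=\sum_je_{2j}u^{2j}/(2j)!$. Since $\operatorname{sech}u=\sec(\mathrm iu)$, we have $\mathcal E_{2j}=(-1)^je_{2j}$. From $\sec''=\sec\tan^2+\sec^3=2\sec^3-\sec$ we get $e_{2j+2}=2c_{2j}-e_{2j}$, where $\sec^3u=\sum c_{2j}u^{2j}/(2j)!$. Thus $e_0=1$, $e_2=2-1=1$, and $c_2=3e_2$ gives $e_4=5$. Write $\sec=1+s$, so $\sec^3=1+3s+3s^2+s^3$. If $j\ge1$ and $e_2,\dots,e_{2j}>0$, then $c_{2j}\ge3e_{2j}$ and $e_{2j+2}\ge5e_{2j}>0$. By induction this holds for all $j\ge1$, and $(-1)^j\mathcal D_{2j}=2e_{2j}-3e_{2j-2}+e_{2j-4}>0$ for $j\geq3$.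
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
$\dim(\mathfrak P_n\cap W)\ge d_n$ for all $n\ge1$.
\end{proposition}

\begin{proof}
For $n=1$ we have $\mathrm{pt}\in W$. For $n\ge2$ let $V_n=\Phi(\mathfrak P_n\cap W)$; we prove $\dim V_n\ge d_n$ by induction. For $n=2$, $\bar K_2=\frac12(\mathrm{pt}^2-K_2)\in W$ and $\Phi(\bar K_2)=(1,1,1)$. For $n\ge3$, Lemma~\ref{lem:leaf} gives $\mu V_{n-1}\subset V_n\cap\ker\mathrm{ev}$, and $\dim\mu V_{n-1}=\dim V_{n-1}$ because the components of $\mu$ are nonzero polynomials. Hence $\dim V_n\ge\dim V_{n-1}+\dim\mathrm{ev}(V_n)$, and it suffices to show $\dim\mathrm{ev}(V_n)\ge d_n-d_{n-1}$. This difference is $0,1,1,2$ for $n=3,4,5,6$; it is $2$ for odd $n\ge7$ and $3$ for even $n\ge8$. Put $m=n-2$ and use Lemma~\ref{lem:blocks} and Proposition~\ref{prop:values}; arrows denote $\mathrm{ev}\circ\Phi$.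

For $n=3$ nothing is needed. For $n=4$, $\mathsf A_2\mapsto(1,2,-1)\ne0$. For $n=5$, $\mathsf B_3\mapsto(0,2,-2)\ne0$. For $n=6$, $\mathsf A_4\mapsto(1,2,5)$ and $\mathsf A_2\circ\mathsf A_2\mapsto(1,4,1)$ are independent.

For odd $n\ge7$, so $m\ge5$ is odd,
\[
\mathsf B_m\mapsto\bigl(0,\,2,\,-\tfrac12(\mathcal E_{m+1}+\mathcal E_{m-1})\bigr),\qquad
\mathsf A_2\circ\mathsf B_{m-2}\mapsto\bigl(0,\,4,\,\tfrac12(\mathcal E_{m-1}+\mathcal E_{m-3})\bigr).
\]
The determinant of the last two columns is $(\mathcal E_{m-1}+\mathcal E_{m-3})+2(\mathcal E_{m+1}+\mathcal E_{m-1})=\mathcal D_{m+1}$, which is nonzero by Lemma~\ref{lem:euler}.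

For even $n\ge8$, so $m\ge6$ is even,
\[
\mathsf A_m\mapsto(1,\,2,\,\mathcal E_m),\qquad
\mathsf A_2\circ\mathsf A_{m-2}\mapsto(1,\,4,\,-\mathcal E_{m-2}),\qquad
\mathsf B_3\circ\mathsf B_{m-3}\mapsto(0,\,4,\,\mathcal E_{m-2}+\mathcal E_{m-4}).
\]
Subtracting the first row from the second gives $(0,2,-\mathcal E_m-\mathcal E_{m-2})$, so the determinant is $2(\mathcal E_{m-2}+\mathcal E_{m-4})+4(\mathcal E_m+\mathcal E_{m-2})=2\mathcal D_m\ne0$.
\end{proof}

Propositions~\ref{prop:upper} and~\ref{prop:lower} are the two inequalities \eqref{eq:sandwich}, and Theorem~\ref{thm:main} is proved.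

\begin{remark}\label{rem:sharp}
Since $\dim\mathfrak P_n=d_n$, the bounds of Propositions~\ref{prop:E6} and~\ref{prop:brooms} are both attained. In particular the $n-2$ brooms on $n\ge3$ vertices are pairwise t-inequivalent and none is t-equivalent to a graph with an induced $E_6$. Also $\dim\Phi(\mathfrak P_n)\ge d_n=\dim\mathfrak P_n$ shows that $\Phi$ is injective for $n\ge2$.
\end{remark}

\begin{remark}\label{rem:char}
The Fourier basis \eqref{eq:fourier}, and with it the upper bound, needs only that $2$ is invertible in $k$. The rest uses characteristic zero fully: in the identification of the primitive elements ($2^s\ne2$ for $s\ne1$), in the division by $2n$ in Lemma~\ref{lem:leaf}, in the passage from the values at $\theta,p=2^j$ and $r=0,1,2,\dots$ to polynomials over $k$, and in the nonvanishing of the integers $\mathcal D_{2j}$ in $k$.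
\end{remark}

\begin{thebibliography}{9}

\bibitem{summary}
\emph{The Weight System Related to the $\mathfrak{sl}_2$ Lie Algebra and the Hopf Algebra of Graphs},
\texttt{http://www.hse.ru/data/2022/10/19/1737182801/Summary.pdf}

\end{thebibliography}
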